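\title{The expected dimension of a random bipartite poset is not unimodal}

\begin{abstract}
Take $n$ minimal and $n$ maximal elements and make each minimal element smaller than each maximal element independently with probability $p$. Let $E_n(p)$ be the expected dimension of the resulting poset. We show that for all large $n$ the function $E_n$ is not unimodal on $[0,1]$: it has a dip near $1-p\approx n^{-2/3}$. Writing $q=1-p$, we determine the order of magnitude of $n-E_n(1-q)$ on both sides of the dip. For fixed $\varepsilon>0$ it is $\ln(nq)/q$ for $n^{-1+\varepsilon}\le q\le\frac12n^{-2/3}$, and it is $\sqrt{n/q}$ for $C_1(\ln n)^{1/3}n^{-2/3}\le q\le n^{-1/2-\varepsilon}$. The jump occurs when the edges of the incomparability graph begin to lie in $4$-cycles.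
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{linear extension} of a finite poset $P$ is a linear order on the same set that contains the order of $P$. The Dushnik--Miller \emph{dimension} $\dim P$ is the least positive integer $d$ such that the order of $P$ is the intersection of $d$ linear extensions. Linear extensions $L_1,\dots,L_d$ have intersection $P$ exactly when, for every two incomparable elements $x,y$, some $L_i$ has $x<y$ and some $L_j$ has $x>y$; such a family is a \emph{realizer}. The dimension thus counts how many linear orders it takes to display every incomparable pair in both orders.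

Let $n\ge1$, $0\le p\le1$, $A=\{a_1,\dots,a_n\}$ and $B=\{b_1,\dots,b_n\}$. In the random bipartite model $\Omega(n,p)$, the poset $P$ on $A\cup B$ has $a_i<b_j$ with probability $p$, independently for all $n^2$ pairs $(i,j)$, and no other comparabilities. Let $E_n(p)$ be the expected value of $\dim P$. A function on $[0,1]$ is \emph{unimodal} if for some $p^*\in[0,1]$ it is nondecreasing on $[0,p^*]$ and nonincreasing on $[p^*,1]$. We answer the following question from \cite{survey}: \emph{is $E_n$ unimodal for all sufficiently large $n$?}

Since there are finitely many posets in the model, $E_n$ is a polynomial in $p$. Hiraguchi's inequality \cite{Hiraguchi} states that a poset on $N\ge4$ elements has dimension at most $\lfloor N/2\rfloor$, and $a_1,a_2$ are incomparable, so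
\begin{equation}\label{eq:range}
2\le\dim P\le n\qquad(n\ge2).
\end{equation}
Small $n$ are degenerate: $E_1(p)=2-p$ and $E_2(p)=2$. For $n\ge2$ we have $E_n(0)=E_n(1)=2$. At $p=0$ the poset is an antichain, realized by any linear order and its reverse. At $p=1$ it is realized by $a_1<\dots<a_n<b_1<\dots<b_n$ and $a_n<\dots<a_1<b_n<\dots<b_1$. The value $n$ is attained when $a_i<b_j$ holds exactly for $i\ne j$ (Example~\ref{ex:standard}). Between the two ends, two effects compete. As $p$ grows, fewer pairs $a_i,b_j$ have to be reversed, but a single linear extension can also reverse fewer of them. One would guess that the second effect wins up to some point and the first one afterwards, so that $E_n$ has one hump. This guess is wrong.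

\begin{theorem}\label{thm:main}
Let $p_1=1-n^{-3/5}<p_2=1-n^{-13/20}<p_3=1-n^{-4/5}$. There are constants $C,c>0$ such that for all large $n$
\[
E_n(p_1)\ge n-Cn^{4/5},\qquad E_n(p_2)\le n-c\,n^{33/40},\qquad E_n(p_3)\ge n-Cn^{4/5}\ln n .
\]
Hence $E_n(p_2)<\min(E_n(p_1),E_n(p_3))$ for all large $n$, and $E_n$ is not unimodal.
\end{theorem}

In this range of $p$ the dimension is close to its maximum $n$, and the natural quantity is the amount by which it falls short. Throughout,
\[
q=1-p,\qquad \lambda=nq,\qquad S_n(q)=n-E_n(1-q),
\]
and we call $n-\dim P$ the \emph{saving}. Whenever a range of $q$ depending on a fixed $\varepsilon$ is given, ``for large $n$'', $o(\cdot)$ and $O(\cdot)$ are uniform over that range. The second theorem gives the order of the expected saving on both sides of $q=n^{-2/3}$.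

\begin{theorem}\label{thm:order}
Fix $0<\varepsilon<1/6$. There are positive constants $C_1,c',C'$ depending on $\varepsilon$ such that for large $n$:
\begin{itemize}
\item[(a)] if $n^{-1+\varepsilon}\le q\le\frac12n^{-2/3}$, then $(1-o(1))\dfrac{\ln\lambda}{q}\le S_n(q)\le(7+o(1))\dfrac{\ln\lambda}{q}$;
\item[(b)] if $C_1(\ln n)^{1/3}n^{-2/3}\le q\le n^{-1/2-\varepsilon}$, then $c'\sqrt{n/q}\le S_n(q)\le C'\sqrt{n/q}$.
\end{itemize}
\end{theorem}

For $q=n^{-\alpha}$ with $\alpha$ fixed, and $\varepsilon$ chosen small enough, this reads $S_n=\Theta(n^{\alpha}\ln n)$ for $2/3<\alpha<1$ and $S_n=\Theta(n^{(1+\alpha)/2})$ for $1/2<\alpha<2/3$. The exponent jumps from $2/3$ to $5/6$ as $q$ increases through $n^{-2/3}$.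

\begin{corollary}\label{cor:maxima}
Let $C_1$ be the constant of Theorem~\ref{thm:order} for $\varepsilon=1/20$, and let $q_1=\frac12n^{-2/3}$, $q_2=C_1(\ln n)^{1/3}n^{-2/3}$, $q_3=n^{-11/20}$. Then $E_n(1-q_2)$ lies below both $E_n(1-q_1)$ and $E_n(1-q_3)$ by $\Theta(n^{5/6}(\ln n)^{-1/6})$. For large $n$, the function $E_n$ has at least two local maxima in $(0,1)$, one on each side of $1-q_2$.
\end{corollary}

\begin{proof}
Theorem~\ref{thm:order} gives $S_n(q_1)=\Theta(n^{2/3}\ln n)$, $S_n(q_2)=\Theta(n^{5/6}(\ln n)^{-1/6})$ and $S_n(q_3)=\Theta(n^{31/40})$. Since $2/3$ and $31/40$ are smaller than $5/6$, the first statement follows. The continuous function $E_n$ attains a maximum on $[0,1-q_2]$. This interval contains $1-q_3$, and $E_n(1-q_3)=n-o(n)$ exceeds both $E_n(0)=2$ and $E_n(1-q_2)$, so the maximum is attained at an interior point. The same holds on $[1-q_2,1]$ with the point $1-q_1$ and $E_n(1)=2$.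
\end{proof}

We make no claim about the exact number of local maxima of $E_n$, nor about its behavior outside the ranges of $q$ treated above.

Sections~\ref{sec:ferrers} and~\ref{sec:stars} are deterministic: they turn the dimension into a covering number of the graph of incomparable pairs and describe the two ways in which a cover can use fewer than $n$ pieces. Section~\ref{sec:typical} lists the properties of the random graph that we use. Sections~\ref{sec:counting} and~\ref{sec:above} prove Theorem~\ref{thm:main} and Theorem~\ref{thm:order}(b), and Section~\ref{sec:below} proves Theorem~\ref{thm:order}(a). From now on $n\ge2$.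

\section{Dimension as a covering number}\label{sec:ferrers}

For $p$ near $1$ the incomparable pairs are rare, so we record those. Let $H$ be the bipartite graph on $A\cup B$ whose edges are the pairs $ab$ ($a\in A$, $b\in B$) that are incomparable in $P$. In $\Omega(n,p)$ each pair is an edge independently with probability $q$, and $\lambda$ is the expected degree. We identify a subgraph $F$ of $H$ with its edge set, write $N_F(v)$ for the set of neighbors of $v$ in $F$, and $N(v)=N_H(v)$. For $U\subseteq A$ and $W\subseteq B$, let $H[U,W]$ be the subgraph of edges between $U$ and $W$, and $m(U,W)$ their number. The \emph{codegree} of two vertices on the same side is the number of their common neighbors in $H$.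

Which sets of edges can one linear extension $L$ reverse, that is, put in the order $a>b$? The elements of $B$ below $a$ form an initial segment of $L$ restricted to $B$, so these sets are nested. Call a bipartite graph $F$ on $A\cup B$ \emph{Ferrers} if the sets $N_F(a)$, $a\in A$, form a chain under inclusion. Two sets $N_F(a),N_F(a')$ fail to be nested exactly when there are $b,b'$ with
\begin{equation}\label{eq:forbidden}
ab,\ a'b'\in F\quad\text{and}\quad ab',\ a'b\notin F .
\end{equation}
The configuration \eqref{eq:forbidden} is symmetric in the two sides, so $F$ is Ferrers if and only if the sets $N_F(b)$, $b\in B$, form a chain. Let $f(H)$ be the least number of Ferrers subgraphs of $H$ whose union is $H$.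

\begin{lemma}\label{lem:dimf}
\begin{itemize}
\item[(i)] $\dim P\ge f(H)$.
\item[(ii)] If $N(v)\not\subseteq N(v')$ for every two distinct vertices $v,v'$ on the same side, then $\dim P\le f(H)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For a linear extension $L$ let $F_L=\{ab: a>_Lb\}$. Then $F_L\subseteq H$ because $L$ extends $P$, and $F_L$ is Ferrers by the observation above. In a realizer every edge $ab$ of $H$ has $a>b$ in some $L$, so the graphs $F_L$ cover $H$.

(ii) We first show that every Ferrers graph $F\subseteq H$ is reversed by some linear extension. Consider the directed graph with an arc $a\to b$ whenever $a<_Pb$ and an arc $b\to a$ whenever $ab\in F$. A directed cycle alternates between the sides: $a^1\to b^1\to a^2\to\dots\to a^k\to b^k\to a^1$. With indices modulo $k$, we have $b^i\in N_F(a^{i+1})$, and $b^i\notin N_F(a^i)$ because $a^ib^i$ is not an edge of $H$. As $F$ is Ferrers, $N_F(a^i)\subsetneq N_F(a^{i+1})$ for all $i$ cyclically, which is impossible. A finite acyclic directed graph has a linear order in which all arcs point upward, and this order is a linear extension of $P$ with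 $a>b$ for all $ab\in F$.

By hypothesis all neighborhoods are nonempty, so $t=f(H)\ge1$. Let $L_1,\dots,L_t$ be linear extensions obtained from a cover by $t$ Ferrers graphs. Every edge $ab$ of $H$ has $a>b$ in some $L_j$. The hypothesis supplies the remaining orders.
\begin{itemize}
\item For $a\ne a'$ take $b\in N(a')\setminus N(a)$. Then $a<_Pb$, and an $L_j$ with $b<a'$ has $a<b<a'$. Exchanging the roles of $a$ and $a'$ gives the other order.
\item For $b\ne b'$ take $a\in N(b)\setminus N(b')$. Then $a<_Pb'$, and an $L_j$ with $b<a$ has $b<a<b'$. Again both orders occur.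
\item For an edge $ab$ we need an $L_j$ with $a<b$. Take any $b'\ne b$ and $a'\in N(b')\setminus N(b)$. Then $a'<_Pb$ and $a'\ne a$, and an $L_j$ with $a<a'$, found in the first case, has $a<a'<b$.
\end{itemize}
So $L_1,\dots,L_t$ is a realizer.
\end{proof}

Part (ii) fails without its hypothesis: for the antichain, $H=K_{n,n}$ is itself Ferrers, so $f(H)=1$ while $\dim P=2$.

\begin{example}\label{ex:standard}
Let $a_i<b_j$ exactly when $i\ne j$. Then $H$ is the perfect matching $\{a_ib_i\}$. Any two of its edges form the configuration \eqref{eq:forbidden}, so a Ferrers subgraph has at most one edge and $f(H)=n$. By Lemma~\ref{lem:dimf}(i) and \eqref{eq:range}, $\dim P=n$.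
\end{example}

\section{Double stars and links}\label{sec:stars}

\subsection{Two ways to save}

The \emph{star} of a vertex, the set of all edges of $H$ at that vertex, is Ferrers, and the $n$ stars of the vertices of $A$ show $f(H)\le n$. For an edge $ab$ of $H$, the \emph{double star} $D(ab)$ is the set of all edges of $H$ at $a$ or at $b$. It is also Ferrers: the neighborhoods in $D(ab)$ of the vertices of $A$ are $\emptyset$, $\{b\}$ and $N(a)\ni b$. A double star takes care of two vertices, one on each side. Fix $U\subseteq A$ and $W\subseteq B$ with $|U|=|W|=s$, and write, here and later,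
\[
A'=A\setminus U,\qquad B'=B\setminus W .
\]
If $H[A',B']$ has a perfect matching, the $n-s$ double stars of its edges cover every edge of $H$ except those of $H[U,W]$. So we save $s$ if $H[U,W]$ is empty. This is the first way to save.

The second way is to absorb the edges of $H[U,W]$ into the double stars. A \emph{link} of a pair $(u,w)\in U\times W$ is an edge $ab$ of $H[A',B']$ with $aw,ub\in H$, and the pair is \emph{linked} if it has a link. Whether $(u,w)$ is linked depends only on the pairs outside $U\times W$. If $uw$ is itself an edge, a link completes it to the $4$-cycle $u\,b\,a\,w$, and then $D(ab)\cup\{uw\}$ is Ferrers: the neighborhoods are now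
\[
\emptyset\ \subseteq\ \{b\}\ \subseteq\ \{b,w\}\ \subseteq\ N(a),
\]
where $\{b,w\}$ belongs to $u$ and $\{b\}$ to the other vertices of $N(b)\setminus\{a\}$; see Figure~\ref{fig:star}. A linear extension that reverses exactly these edges lists, from bottom to top,
\[
A\setminus N(b),\quad b,\quad N(b)\setminus\{a,u\},\quad w,\quad u,\quad N(a)\setminus\{b,w\},\quad a,\quad B\setminus N(a).
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (2,1.5)--(0,0); \draw (2,1.5)--(1,0); \draw (2,1.5)--(2,0);
\draw (3,0)--(3,1.5); \draw (3,0)--(4,1.5); \draw (3,0)--(5,1.5);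
\draw[very thick] (3,0)--(2,1.5);
\draw[dashed,thick] (2,0)--(3,1.5);
\fill (0,0) circle (2pt) (1,0) circle (2pt) (2,0) circle (2pt) (3,0) circle (2pt);
\fill (2,1.5) circle (2pt) (3,1.5) circle (2pt) (4,1.5) circle (2pt) (5,1.5) circle (2pt);
\node[below] at (2,-0.05) {$u$}; \node[below] at (3,-0.05) {$a$};
\node[above] at (2,1.55) {$b$}; \node[above] at (3,1.55) {$w$};
\node at (-1,0) {$A$}; \node at (-1,1.5) {$B$};
\end{tikzpicture}
\caption{All edges of the incomparability graph at $a$ or at $b$ (solid), together with one more edge $uw$ (dashed) that forms a $4$-cycle with $ab$. One linear extension reverses all the pairs drawn.}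
\label{fig:star}
\end{figure}

\begin{example}\label{ex:chains}
Let $P$ consist of the $n$ disjoint chains $a_i<b_i$, so that $H=\{a_ib_j:i\ne j\}$.

For $n=3$ the graph $H$ is a $6$-cycle. Take $U=\{a_2\}$, $W=\{b_2\}$, with $H[U,W]$ empty. The double stars $D(a_3b_1)=\{a_3b_1,a_3b_2,a_2b_1\}$ and $D(a_1b_3)=\{a_1b_3,a_1b_2,a_2b_3\}$ cover $H$. The saving is $1$, of the first kind.

For $n=4$ the graph $H$ has $12$ edges and each double star has $5$, so two double stars do not cover $H$. Take $U=\{a_2,a_3\}$, $W=\{b_2,b_3\}$. The graph $H[U,W]$ has the edges $a_3b_2$ and $a_2b_3$, and each of them has the two links $a_4b_1$ and $a_1b_4$. Give them different links: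
\[
D(a_4b_1)\cup\{a_3b_2\}=\{a_ib_j:i>j\},\qquad D(a_1b_4)\cup\{a_2b_3\}=\{a_ib_j:i<j\}.
\]
These two Ferrers graphs cover $H$, and the saving is $2$. The first is reversed by $a_1<b_1<a_2<b_2<a_3<b_3<a_4<b_4$, the second by listing the four chains in the opposite order.
\end{example}

The next lemma covers both ways of saving and allows the matching to be imperfect.

\begin{lemma}\label{lem:cover}
Let $|U|=|W|=s$, and let $\mathcal M$ be a matching of $H[A',B']$ that leaves $r$ vertices of $A'$ and $r$ vertices of $B'$ unmatched. Suppose that every edge $uw$ of $H[U,W]$ is assigned a link of $(u,w)$ that belongs to $\mathcal M$, distinct edges receiving distinct links. Then $f(H)\le n-s+r$.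
\end{lemma}

\begin{proof}
For $ab\in\mathcal M$ take $D(ab)\cup\{uw\}$ if $ab$ is assigned to $uw$, and $D(ab)$ if it is not assigned. For each of the $2r$ unmatched vertices of $A'\cup B'$ take its star. All these graphs are Ferrers. An edge that meets $A'\cup B'$ lies in the double star or star of that endpoint, and every other edge lies in $H[U,W]$ and was added to the double star of its link. The number of graphs is $(n-s-r)+2r$.
\end{proof}

\subsection{Every Ferrers cover has this shape}

To bound the saving from above we need a converse: a Ferrers subgraph is a part of a double star together with edges that form $4$-cycles with its central edge, and there are few such edges when codegrees are small.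

\begin{lemma}\label{lem:center}
Let $F\subseteq H$ be a nonempty Ferrers graph. There is an edge $ab\in F$, called a \emph{center} of $F$, such that every $uw\in F$ with $u\ne a$ and $w\ne b$ satisfies $aw,ub\in H$. If all codegrees are at most $K$, there are at most $K^2$ such edges $uw$.
\end{lemma}

\begin{proof}
Choose $a\in A$ and $b\in B$ with $N_F(a)$ and $N_F(b)$ largest in their chains. Since $F\ne\emptyset$, there is an edge $a'b\in F$, and $b\in N_F(a')\subseteq N_F(a)$ gives $ab\in F$. If $uw\in F$, then $w\in N_F(u)\subseteq N_F(a)$ and $u\in N_F(w)\subseteq N_F(b)$, which is the first claim. Let $a^*\in A\setminus\{a\}$ have the largest set $N_F(a^*)$ among the vertices of $A\setminus\{a\}$. For $uw\in F$ with $u\ne a$ we have $w\in N_F(u)\subseteq N_F(a^*)\subseteq N(a)\cap N(a^*)$, so there are at most $K$ possible $w$. The same argument on the other side leaves at most $K$ possible $u$.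
\end{proof}

\begin{corollary}\label{cor:linked}
Let $1\le s\le n$ and $f(H)\le n-s$. Then there are $U\subseteq A$, $W\subseteq B$ with $|U|=|W|=s$ such that every edge $uw$ of $H[U,W]$ is a linked pair. If moreover all codegrees are at most $K$, then $m(U,W)\le nK^2$.
\end{corollary}

\begin{proof}
Cover $H$ by at most $n-s$ nonempty Ferrers graphs $F_i$ and fix a center of each. At least $s$ vertices on each side lie in no center; choose $U$ and $W$ among them. An edge $uw$ of $H[U,W]$ lies in some $F_i$ and is disjoint from its center $ab$, with $a\in A'$, $b\in B'$. By Lemma~\ref{lem:center}, $ab$ is a link of $(u,w)$, and each $F_i$ contains at most $K^2$ edges of $H[U,W]$.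
\end{proof}

\subsection{Where the exponents come from}

Here is the heuristic count behind Theorem~\ref{thm:order}. A pair $(u,w)$ has $(n-s)^2q^3\approx n^2q^3$ links in expectation. When $n^2q^3$ is small, most pairs are unlinked, and a saving of $s$ requires an almost empty graph $H[U,W]$. The expected number of empty $H[U,W]$ is $\binom ns^2(1-q)^{s^2}\le\exp\big(s(2\ln(en/s)-qs)\big)$. For $s=t\ln\lambda/q$ with $t>2$ fixed and $\lambda$ large we have $en/s\le\lambda$, so this is at most $\exp(-(t-2)s\ln\lambda)$. The saving has order $\ln\lambda/q$. When $n^2q^3$ is large compared with $\ln n$, every pair is linked, and the only constraint is capacity: about $n$ Ferrers graphs, each absorbing a bounded number of edges, must absorb the roughly $qs^2$ edges of $H[U,W]$. The saving has order $\sqrt{n/q}$. The ratio of the second saving to the first is $\sqrt\lambda/\ln\lambda$, which is of order $n^{1/6}/\ln n$ at $q=n^{-2/3}$. Both $\ln\lambda/q=n\ln\lambda/\lambda$ (for $\lambda>e$) and $\sqrt{n/q}$ decrease in $q$. So as $q$ grows the saving falls, jumps up, and falls again, while unimodality of $E_n$ would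 make $S_n$ first nonincreasing and then nondecreasing.

\section{Typical properties of the incomparability graph}\label{sec:typical}

We use the Chernoff bounds in the following form. If $X$ is binomial with mean $\mu$, then for $x>0$
\begin{equation}\label{eq:chernoff}
\Pr(X\le\mu/2)\le e^{-\mu/8},\qquad\Pr(X\ge2\mu)\le e^{-\mu/3},\qquad\Pr(X\ge x)\le(e\mu/x)^x .
\end{equation}
We also use $\binom nk\le(en/k)^k$. By \eqref{eq:range} the saving lies in $[0,n]$, so statements that hold with probability $1-O(1/n)$ pass to expectations: for $x\ge0$,
\begin{equation}\label{eq:expect}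
\begin{aligned}
\Pr(n-\dim P\le x)=1-O(1/n)&\ \Longrightarrow\ S_n(q)\le x+O(1),\\
\Pr(n-\dim P\ge x)=1-O(1/n)&\ \Longrightarrow\ S_n(q)\ge(1-O(1/n))\,x .
\end{aligned}
\end{equation}
Fix $0<\varepsilon<1/6$ and put
\[
s_0=\frac{24\ln n}{q},\qquad K=\lceil2/\varepsilon\rceil .
\]
Consider three properties of $H$.
\begin{itemize}
\item[(P1)] $m(U,W)\ge qs^2/2$ for all $U\subseteq A$, $W\subseteq B$ with $|U|=|W|=s\ge s_0$.
\item[(P2)] All degrees lie in $[\lambda/2,2\lambda]$.
\item[(P3)] All codegrees are at most $K$.
\end{itemize}

\begin{lemma}\label{lem:typical}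
Property \textup{(P1)} fails with probability $O(n^{-2})$, uniformly in $q\in(0,1]$. If $n^{-1+\varepsilon}\le q\le n^{-1/2-\varepsilon}$, then \textup{(P2)} and \textup{(P3)} fail with probability $O(n^{-2})$, and for large $n$ they imply $\dim P=f(H)$.
\end{lemma}

\begin{proof}
For $s\ge s_0$ there are at most $n^{2s}$ pairs $(U,W)$, and $m(U,W)$ is binomial with mean $qs^2$. Since $qs/8\ge3\ln n$, each pair fails with probability at most $e^{-qs^2/8}\le n^{-3s}$. As $s_0\ge2$, the total is at most $\sum_{s\ge2}n^{-s}\le2n^{-2}$.

Each of the $2n$ degrees is binomial with mean $\lambda\ge n^\varepsilon$, so (P2) fails with probability at most $4ne^{-\lambda/8}=O(n^{-2})$. There are at most $n^2$ pairs of vertices on the same side, and a given pair has $K$ common neighbors with probability at most $\binom nKq^{2K}\le(nq^2)^K\le n^{-2\varepsilon K}\le n^{-4}$. So (P3) fails with probability at most $n^{-2}$. Finally, $N(v)\subseteq N(v')$ with $v\ne v'$ would give a codegree of at least $\lambda/2>K$, so both parts of Lemma~\ref{lem:dimf} apply.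
\end{proof}

This is where the outer ends of the ranges in Theorem~\ref{thm:order} enter. The bound $q\ge n^{-1+\varepsilon}$ makes the expected degree a power of $n$, and $q\le n^{-1/2-\varepsilon}$ makes the expected codegree $nq^2$ a negative power of $n$.

\section{Two upper bounds for the saving}\label{sec:counting}

Both bounds compare the number of edges that (P1) forces into $H[U,W]$ with the number that Corollary~\ref{cor:linked} allows. The first uses the capacity of each Ferrers graph.

\begin{proposition}\label{prop:capacity}
If $n^{-1+\varepsilon}\le q\le n^{-1/2-\varepsilon}$, then $S_n(q)\le K\sqrt{2n/q}+O(1)$.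
\end{proposition}

\begin{proof}
Assume (P1) and (P3), and let $s=n-f(H)$. If $s\ge s_0$, Corollary~\ref{cor:linked} gives $U,W$ with $qs^2/2\le m(U,W)\le nK^2$, that is, $s\le K\sqrt{2n/q}$. If $s<s_0$, the same bound holds for large $n$, because $s_0/\sqrt{n/q}=24\ln n/\sqrt\lambda\le1$. By Lemma~\ref{lem:dimf}(i), $n-\dim P\le s$. Now apply Lemma~\ref{lem:typical} and \eqref{eq:expect}.
\end{proof}

The second bound uses the scarcity of $4$-cycles.

\begin{proposition}\label{prop:cycles}
Uniformly in $q\in(0,1]$, $S_n(q)\le 24\ln n/q+\sqrt{2n^4q^3}+O(1)$. In particular, $S_n(n^{-4/5})\le24n^{4/5}\ln n+\sqrt2\,n^{4/5}+O(1)$.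
\end{proposition}

\begin{proof}
Let $Q$ be the number of $4$-cycles of $H$; then $\mathbb EQ=\binom n2^2q^4\le n^4q^4/4$. Assume (P1) and let $s=n-f(H)$. If $s\ge s_0$, Corollary~\ref{cor:linked} gives $U,W$ of size $s$ such that every edge of $H[U,W]$ lies in a $4$-cycle. A $4$-cycle has four edges, so $qs^2/2\le m(U,W)\le4Q$. Thus $n-\dim P\le s\le s_0+\sqrt{8Q/q}$ whenever (P1) holds. By Jensen's inequality $\mathbb E\sqrt{8Q/q}\le\sqrt{8\,\mathbb EQ/q}\le\sqrt{2n^4q^3}$, and the failure of (P1) contributes at most $n\cdot O(n^{-2})$ to $S_n(q)$.
\end{proof}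

The term $\sqrt{n^4q^3}$ is at most $1/q$ exactly when $q\le n^{-4/5}$, which explains the point $p_3$ in Theorem~\ref{thm:main}. At $q=n^{-2/3}$ the term equals $n$ and the bound is empty; Section~\ref{sec:below} replaces the global count of $4$-cycles by a count local to $U\times W$.

\section{Absorbing edges above the threshold}\label{sec:above}

\begin{proposition}\label{prop:absorb}
There are $C_1,c>0$ depending on $\varepsilon$ such that if $C_1(\ln n)^{1/3}n^{-2/3}\le q\le n^{-1/2-\varepsilon}$ and $n$ is large, then $\dim P\le n-\frac c2\sqrt{n/q}$ with probability $1-O(1/n)$. Hence $S_n(q)\ge\frac c3\sqrt{n/q}$.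
\end{proposition}

We fix $U,W$ of size $s\approx c\sqrt{n/q}$ and apply Lemma~\ref{lem:cover}. The task is to choose pairwise vertex-disjoint links for the edges of $H[U,W]$. There are about $qs^2\approx c^2n$ such edges, and each has only about $n^2q^3$ links, which may be as small as a multiple of $\ln n$. A greedy choice could therefore use up all links of some edge. What helps is that the conflicts are spread out: a given $a\in A'$ lies in the link of about $ns^2q^4\approx c^2n^2q^3$ pairs (edge, link), and this is a small fraction of the number of links of one edge when $c$ is small. The following theorem of Alon is made for this situation.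

\begin{theorem}[{\cite[Prop.~5.5.3]{AlonSpencer}}]\label{thm:alon}
Let the vertex set of a graph of maximum degree $d$ be partitioned into nonempty classes, each of size at least $2ed$. Then the graph has an independent set that meets every class.
\end{theorem}

Put
\[
\theta=\frac1{128eK^2},\qquad c=\frac{\sqrt\theta}{2e},\qquad C_1^3=\max(400,3/\theta),
\]
\[
s=\lfloor c\sqrt{n/q}\rfloor,\qquad D=\frac{n^2q^3}{32},\qquad\tau=\theta n^2q^3 .
\]
In the range of Proposition~\ref{prop:absorb} and for large $n$ we have $\lambda\ge n^{1/3}$, $s\le cn^{5/6}\le n/2$, $qs\ge\frac c2\sqrt\lambda\ge\frac c2n^{1/6}$ and $n^2q^3\ge C_1^3\ln n$. Fix sets $U\subseteq A$, $W\subseteq B$ of size $s$, not depending on $H$, and let $\Lambda(u,w)$ be the set of links of $(u,w)\in U\times W$. The next two lemmas bound the number of links from below and the number of conflicts from above. Each needs a failure probability near $n^{-3}$ for a single pair or vertex, and the factor $(\ln n)^{1/3}$ in the lower bound on $q$ provides it.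

\begin{lemma}\label{lem:manylinks}
With probability $1-O(1/n)$, $|\Lambda(u,w)|\ge D$ for all $(u,w)\in U\times W$.
\end{lemma}

\begin{proof}
Fix $(u,w)$. The set $\Lambda(u,w)$ consists of the edges between $N(w)\cap A'$ and $N(u)\cap B'$. The sizes of these two sets are binomial with mean $(n-s)q\ge\lambda/2$, so both are at least $\lambda/4$ except with probability at most $2e^{-\lambda/16}$. The two sets depend only on the pairs in $A'\times\{w\}$ and $\{u\}\times B'$, which are disjoint from $A'\times B'$. Given two such sets of size at least $\lambda/4$, the number $|\Lambda(u,w)|$ is binomial with mean at least $q\lambda^2/16=2D$, so it is below $D$ with probability at most $e^{-n^2q^3/128}\le n^{-400/128}\le n^{-3}$. A union bound over at most $n^2$ pairs finishes the proof.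
\end{proof}

For $v\in A'\cup B'$ let $T_v$ be the number of pairs $(uw,ab)$ such that $uw$ is an edge of $H[U,W]$, $ab\in\Lambda(u,w)$ and $v\in\{a,b\}$.

\begin{lemma}\label{lem:conflicts}
With probability $1-O(1/n)$, $T_v\le K^2\tau$ for all $v\in A'\cup B'$.
\end{lemma}

\begin{proof}
The definition is symmetric in the two sides, so let $v=a\in A'$. Then $T_a$ counts the triples $(w,u,b)\in W\times U\times B'$ with $aw,uw,ub,ab\in H$. Different triples share edges, so we count instead the vertices $u$ that occur, which behave independently, and recover $T_a$ from the codegree bound.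

Condition on $N(a)$. Except with probability at most $e^{-qs/3}+e^{-\lambda/3}$ we have $|N(a)\cap W|\le2qs$ and $|N(a)\cap B'|\le|N(a)|\le2\lambda$; assume this. Call $u\in U$ \emph{active} if it has a neighbor in $N(a)\cap W$ and a neighbor in $N(a)\cap B'$. Since $a\notin U$, the events ``$u$ is active'' depend on the disjoint, still unexposed sets of pairs $\{u\}\times B$, so they are conditionally independent. Since $W\cap B'=\emptyset$, the two requirements on $u$ are independent, and $u$ is active with probability at most
\[
(q\cdot2qs)(q\cdot2\lambda)=4nsq^4\le4cn^{3/2}q^{7/2}\le4cn^{-1/4}<1 .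
\]
So the number of active vertices is stochastically dominated by a binomial variable with $s$ trials and mean
\[
\mu=4ns^2q^4\le4c^2n^2q^3=\tau/e^2 .
\]
By \eqref{eq:chernoff} it is at least $\tau$ with probability at most $(e\mu/\tau)^\tau\le e^{-\tau}\le n^{-\theta C_1^3}\le n^{-3}$. In a triple counted by $T_a$ the vertex $u$ is active and $w,b\in N(a)\cap N(u)$, so under (P3) each active vertex lies in at most $K^2$ triples. A union bound over the at most $2n$ vertices $v$, together with Lemma~\ref{lem:typical} for (P3), gives the claim.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:absorb}]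
Assume (P1)--(P3) and the conclusions of Lemmas~\ref{lem:manylinks} and~\ref{lem:conflicts}; this has probability $1-O(1/n)$. Let $\Gamma$ be the graph whose vertices are the pairs $(uw,ab)$ with $uw$ an edge of $H[U,W]$ and $ab\in\Lambda(u,w)$, two pairs being adjacent if their first entries differ and their links share at least one vertex. The degree of $(uw,ab)$ is at most $T_a+T_b\le2K^2\tau$. Partition the vertices of $\Gamma$ by their first entry. Each class has size at least
\[
D=4eK^2\theta\,n^2q^3=2e\cdot2K^2\tau .
\]
By Theorem~\ref{thm:alon} we can choose one link for every edge of $H[U,W]$ so that the chosen links are pairwise vertex-disjoint.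

Extend the chosen links to a maximal matching $\mathcal M$ of $H[A',B']$. As $|A'|=|B'|$, it leaves the same number $r$ of vertices unmatched on each side, and by maximality no edge joins the two unmatched sets. By (P1), $r<s_0$. Lemmas~\ref{lem:typical} and~\ref{lem:cover} give $\dim P=f(H)\le n-s+s_0$. Since $s_0/\sqrt{n/q}=24\ln n/\sqrt\lambda\to0$, we have $s-s_0\ge\frac c2\sqrt{n/q}$ for large $n$. The bound on $S_n(q)$ follows from \eqref{eq:expect}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:order}\textup{(b)}]
The range in (b) is contained in that of Proposition~\ref{prop:capacity}. Propositions~\ref{prop:absorb} and~\ref{prop:capacity} give the two bounds with $c'=c/3$ and $C'=\sqrt2K+1$.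
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\varepsilon=1/10$. For $q=n^{-3/5}=n^{-1/2-\varepsilon}$ we have $\sqrt{n/q}=n^{4/5}$, and Proposition~\ref{prop:capacity} gives the first inequality. The value $q=n^{-13/20}$ lies in the range of Proposition~\ref{prop:absorb} for large $n$, because $3/5<13/20<2/3$; here $\sqrt{n/q}=n^{33/40}$, which gives the second inequality. Proposition~\ref{prop:cycles} gives the third. Since $33/40>4/5$, we get $E_n(p_2)<\min(E_n(p_1),E_n(p_3))$ for large $n$. If $E_n$ were unimodal with turning point $p^*$, then $p_2\le p^*$ would give $E_n(p_1)\le E_n(p_2)$, and $p_2\ge p^*$ would give $E_n(p_2)\ge E_n(p_3)$.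
\end{proof}

\section{The saving below the threshold}\label{sec:below}

In this section $n^{-1+\varepsilon}\le q\le\frac12n^{-2/3}$. Then $q\le n^{-1/2-\varepsilon}$ because $\varepsilon<1/6$, so Lemma~\ref{lem:typical} applies, and
\[
n^\varepsilon\le\lambda\le\tfrac12n^{1/3},\qquad n^2q^3\le\tfrac18 .
\]

\subsection{The upper bound}

Let $\ell(U,W)$ be the number of linked pairs in $U\times W$. If at most a fixed fraction of the pairs is linked, the chance that all other pairs are non-edges is $e^{-\Omega(qs^2)}$, which beats the number of choices of $(U,W)$ when $s$ is a large multiple of $\ln\lambda/q$. For fixed $U,W$ the expectation of $\ell(U,W)$ is at most $n^2q^3s^2\le s^2/8$. The difficulty is that the sets in Corollary~\ref{cor:linked} depend on $H$, so $\ell(U,W)$ must be bounded for all $U,W$ at once. The number of links is a bilinear form in the adjacency matrix, and one bound on an operator norm controls all these forms.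

Let $G$ be the $A\times B$ matrix with $G_{ab}=1$ if $ab\in H$ and $G_{ab}=0$ otherwise, let $J$ be the all-ones matrix, and $M=G-qJ$. Let $\|\cdot\|$ denote the Euclidean norm of vectors and the operator norm of matrices; $\|M\|=\|M^T\|$, and $\|M\|^2$ is the largest eigenvalue of the positive semidefinite matrix $MM^T$.

\begin{lemma}\label{lem:norm}
For fixed $\eta>0$, $\Pr(\|M\|>n^\eta\sqrt\lambda)=O(1/n)$.
\end{lemma}

\begin{proof}
Let $k=\lceil1/\eta\rceil$. Then $\|M\|^{2k}\le\operatorname{tr}(MM^T)^k$, and
\[
\mathbb E\operatorname{tr}(MM^T)^k=\sum\mathbb E\big[M_{a^1b^1}M_{a^2b^1}M_{a^2b^2}\cdots M_{a^kb^k}M_{a^1b^k}\big],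
\]
summed over all closed walks $a^1b^1a^2\cdots a^kb^ka^1$ of length $2k$ in $K_{n,n}$. The entries of $M$ are independent with mean $0$, so only walks that use each of their edges at least twice contribute. Such a walk has $j\le k$ distinct edges and, being connected, at most $j+1$ distinct vertices. Since $|M_{ab}|\le1$, we have $\mathbb E|M_{ab}|^i\le\mathbb EM_{ab}^2=q(1-q)\le q$ for $i\ge2$, so the term has absolute value at most $q^j$. Group the walks by the pattern of equalities among their $2k$ positions. There are at most $(2k)^{2k}$ patterns, the pattern determines $j$, and at most $n^{j+1}$ walks have a given pattern. As $\lambda\ge1$, the sum is at most $(2k)^{2k}\max_{j\le k}n^{j+1}q^j\le(2k)^{2k}n\lambda^k$. By Markov's inequality the probability in question is at most $(2k)^{2k}n^{1-2k\eta}\le(2k)^{2k}n^{-1}$.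
\end{proof}

\begin{lemma}\label{lem:fewlinks}
Let $s=\lceil7\ln\lambda/q\rceil$. With probability $1-O(1/n)$, $\ell(U,W)\le0.6s^2$ for all $U\subseteq A$, $W\subseteq B$ of size $s$.
\end{lemma}

\begin{proof}
Note that $s=O(n\ln\lambda/\lambda)=o(n)$. Let $\eta=1/60$, and assume (P2) and $\|M\|\le n^\eta\sqrt\lambda$. Take any $U,W$ of size $s$. Define $x\in\mathbb R^B$ by $x_b=|N(b)\cap U|$ for $b\in B'$ and $x_b=0$ for $b\in W$, and $y\in\mathbb R^A$ by $y_a=|N(a)\cap W|$ for $a\in A'$ and $y_a=0$ for $a\in U$. An edge $ab$ of $H[A',B']$ is a link of exactly $y_ax_b$ pairs, so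
\[
\ell(U,W)\le y^TGx=q\Big(\sum_ay_a\Big)\Big(\sum_bx_b\Big)+y^TMx .
\]
By (P2) each of the two sums is at most $2\lambda s$, so the first term is at most $4q\lambda^2s^2=4n^2q^3s^2\le s^2/2$. This is the one place where the constant in $q\le\frac12n^{-2/3}$ matters.

For the second term let $\mathbf 1_U$ be the indicator vector of $U$. The vector $x$ arises from $G^T\mathbf 1_U=qJ^T\mathbf 1_U+M^T\mathbf 1_U$ by setting some coordinates to $0$. Using $qs\le7\ln\lambda+1\le8\ln n$ and $\lambda s=n\cdot qs$,
\[
\|x\|\le qs\sqrt n+\|M\|\sqrt s\le8\sqrt n\ln n+n^\eta\sqrt{8n\ln n}\le n^{1/2+2\eta}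
\]
for large $n$, and the same bound holds for $y$ with $G\mathbf 1_W$ in place of $G^T\mathbf 1_U$. Hence $|y^TMx|\le\|M\|\,\|x\|\,\|y\|\le n^{1+5\eta}\sqrt\lambda$. Since $s^2\ge q^{-2}=n^2/\lambda^2$ and $\lambda^{5/2}\le n^{5/6}$,
\[
|y^TMx|\le n^{-1+5\eta}\lambda^{5/2}s^2\le n^{-1/6+1/12}s^2=n^{-1/12}s^2\le0.1s^2 .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:upper}
$S_n(q)\le(7+o(1))\ln\lambda/q$.
\end{proposition}

\begin{proof}
Let $s$ be as in Lemma~\ref{lem:fewlinks}. For $U,W$ of size $s$ let $\mathcal E(U,W)$ be the event that $\ell(U,W)\le0.6s^2$ and no unlinked pair of $U\times W$ is an edge. By Corollary~\ref{cor:linked} and Lemma~\ref{lem:fewlinks},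
\[
\Pr\big(f(H)\le n-s\big)\le O(1/n)+\sum_{U,W}\Pr\big(\mathcal E(U,W)\big).
\]
Fix $U,W$ and condition on the pairs outside $U\times W$. This determines which pairs are linked and leaves the pairs of $U\times W$ independent. If $\ell(U,W)\le0.6s^2$, at least $0.4s^2$ specified pairs must be non-edges, so $\Pr(\mathcal E(U,W))\le(1-q)^{0.4s^2}\le e^{-0.4qs^2}$. Since $en/s\le e\lambda/(7\ln\lambda)\le\lambda$, there are at most $\lambda^{2s}$ choices of $(U,W)$, and $0.4qs\ge2.8\ln\lambda$ bounds the sum by $\exp(-0.8s\ln\lambda)=o(1/n)$, as $s\ge1/q\ge n^{2/3}$. So $n-\dim P\le n-f(H)<s$ with probability $1-O(1/n)$, and \eqref{eq:expect} gives $S_n(q)\le s+O(1)$.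
\end{proof}

\subsection{The lower bound}

Let
\[
s=\Big\lfloor\frac{\ln\lambda-2\ln\ln\lambda}{q}\Big\rfloor .
\]
As $\lambda\ge n^\varepsilon$ and $1/q\ge2n^{2/3}$, we have $s=(1-o(1))\ln\lambda/q$ and $n^{2/3}\le s\le n/100$ for large $n$. We find an empty $H[U,W]$ of this size and apply Lemma~\ref{lem:cover} with nothing to absorb. Two points need care. A maximal matching only guarantees $r<s_0=24\ln n/q$, which exceeds $s$ and would cancel the saving, so we need a matching with $r=o(s)$. And $W$ will depend on $H$, so the matching must exist for every $W$. We use the defect form of Hall's theorem: in a bipartite graph with sides $A',B'$, a maximum matching leaves exactly $\max_{S\subseteq A'}(|S|-|N'(S)|)$ vertices of $A'$ unmatched, where $N'(S)$ is the set of vertices of $B'$ with a neighbor in $S$.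

\begin{lemma}\label{lem:matching}
With probability $1-O(1/n)$, for all $U\subseteq A$, $W\subseteq B$ of size $s$ the graph $H[A',B']$ has a matching that leaves at most $s/\sqrt\lambda$ vertices unmatched on each side.
\end{lemma}

\begin{proof}
An obstruction to Hall's condition is either a large empty bipartite subgraph, excluded by (P1), or a small set whose edges all go into a set that is not much larger. We first exclude the latter. Call $(S,Z)$ a \emph{dense pair} of size $k$ if $S$ and $Z$ lie on opposite sides, $|S|=k$, $|Z|=k+s$, and at least $k\lambda/2$ edges join $S$ to $Z$. Let $s/\sqrt\lambda<k\le n/100$, and put $z=(k+s)/n\le1/50$ and $\rho=\ln\frac1{2ez}\ge\ln\frac{25}e>2.2$. The number of edges between given $S$ and $Z$ is binomial with mean $k(k+s)q=k\lambda z$, so by the third bound in \eqref{eq:chernoff} it reaches $k\lambda/2$ with probability at most $(2ez)^{k\lambda/2}=e^{-\rho k\lambda/2}$. For $S\subseteq A$ the number of choices is $\binom nk\binom n{k+s}\le\binom n{k+s}^2\le(e/z)^{2(k+s)}$, since $k+s\le n/2$, and $\ln(e/z)=\rho+\ln(2e^2)\le3\rho$, since $\ln(2e^2)<2.7$. So a dense pair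 of size $k$ with $S\subseteq A$ exists with probability at most
\[
\exp\Big(-\rho\Big(\frac{k\lambda}2-6(k+s)\Big)\Big).
\]
From $k>s/\sqrt\lambda$ we get $\frac{k\lambda}2\ge\frac{k\lambda}4+\frac{s\sqrt\lambda}4\ge12(k+s)$ once $\sqrt\lambda\ge48$, and the probability is at most $e^{-6\rho(k+s)}\le e^{-s}$. Summing over $k$ and the two sides, a dense pair of some size $k\in(s/\sqrt\lambda,n/100]$ exists with probability at most $2ne^{-s}=o(1/n)$.

Assume now (P1), (P2) and that no such dense pair exists. Suppose that for some $U,W$ a maximum matching of $H[A',B']$ leaves $r>s/\sqrt\lambda$ vertices unmatched on each side. Take $S\subseteq A'$ with $|S|-|N'(S)|=r$ and $T=B'\setminus N'(S)$. No edge joins $S$ to $T$, and $|S|+|T|=n-s+r$. Since both sets have at most $n-s$ elements, both have at least $r$. These properties are symmetric in the two sides, so we may assume $k=|S|\le|T|$.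

If $k>n/100$, subsets of $S$ and $T$ of size $\lceil n/100\rceil$ span no edge. This contradicts (P1), because $s_0=24n\ln n/\lambda\le n/100$ for large $n$.

If $k\le n/100$, all neighbors in $H$ of vertices of $S$ lie in $(B'\setminus T)\cup W$, a set of size $(n-s-|T|)+s=k-r+s\le k+s$. Enlarge it to a set $Z\subseteq B$ of size $k+s$. By (P2) at least $k\lambda/2$ edges join $S$ to $Z$, so $(S,Z)$ is a dense pair of size $k\ge r>s/\sqrt\lambda$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:lower}
$S_n(q)\ge(1-o(1))\ln\lambda/q$.
\end{proposition}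

\begin{proof}
Fix $U\subseteq A$ of size $s$. Each $b\in B$ has no neighbor in $U$ with probability $(1-q)^s$, independently. From $\ln(1-q)\ge-q-q^2$ for $q\le1/2$ and $q^2s\le q\ln\lambda=o(1)$ we get
\[
(1-q)^s\ge(1-o(1))e^{-qs}\ge(1-o(1))\frac{\ln^2\lambda}\lambda .
\]
The number of such $b$ is binomial with mean at least $(1-o(1))n\ln^2\lambda/\lambda$. This is at least $2s$ for large $n$, because $s\le n\ln\lambda/\lambda$ and $\ln\lambda\to\infty$; the term $2\ln\ln\lambda$ in the definition of $s$ was subtracted to gain this margin. By \eqref{eq:chernoff} there are at least $s$ such vertices with probability at least $1-e^{-s/4}$. Let $W$ consist of $s$ of them, so that $H[U,W]$ is empty. With the matching from Lemma~\ref{lem:matching}, Lemma~\ref{lem:cover} gives $f(H)\le n-s+s/\sqrt\lambda$. Under (P2) and (P3) we have $\dim P=f(H)$. So $n-\dim P\ge(1-\lambda^{-1/2})s$ with probability $1-O(1/n)$, and \eqref{eq:expect} completes the proof.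
\end{proof}

Propositions~\ref{prop:upper} and~\ref{prop:lower} together are Theorem~\ref{thm:order}(a). With part (b), proved in Section~\ref{sec:above}, the proof of Theorem~\ref{thm:order} is complete.

\begin{thebibliography}{9}

\bibitem{AlonSpencer}
Alon and Spencer, \emph{The Probabilistic Method}.

\bibitem{Hiraguchi}
Hiraguchi, 1951.

\bibitem{survey}
\emph{A Survey Of Dimension Of Posets},
\texttt{https://ijmcr.in/index.php/ijmcr/article/download/852/679}.

\end{thebibliography}
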